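# Entire functions of order near $\tfrac12$ with many asymptotic functions of order below $\tfrac12$

## 1. A holomorphic switch made of one exponential

Start with the entire function $\cos\sqrt z=\sum_{k\ge0}(-z)^k/(2k)!$. In the slit plane $\{z\ne0:\ |\arg z|<\pi\}$, with the principal root,
$$\cos\sqrt z=\tfrac12e^{-i\sqrt z}+\tfrac12e^{i\sqrt z},\qquad |e^{\mp i\sqrt z}|=\exp\!\big(\pm\sqrt r\,\sin(\varphi/2)\big)\quad (z=re^{i\varphi}).$$
Keep only the first half, $g(z)=\tfrac12e^{-i\sqrt z}$. On a ray $\arg z=\varphi$ with $-\pi<\varphi<0$ we have $g(z)\to0$. On a ray with $0<\varphi<\pi$ we have $\cos\sqrt z-g(z)=\tfrac12e^{i\sqrt z}\to0$. So $g$ is one holomorphic function that follows the entire function $0$ below the positive axis and the entire function $\cos\sqrt z$ above it. The two rays may be as close to the positive axis as we like. We call $g$ a *switch* from $0$ to $\cos\sqrt z$.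

This is what the switch is for. We want an entire function $f$ of small order that approaches many different entire functions $a_0,a_1,a_2,\dots$, each of order less than $\frac12$, along different rays. A sum of switches, each turned on at its own angle, follows $0$, then $a_1$, then $a_2$, and so on. Two defects must be repaired: $\cos\sqrt z$ has order exactly $\frac12$ and we need less, and $g$ lives only in a slit plane and is not entire.

The first defect is repaired by Mittag-Leffler functions. For $\beta>0$ put
$$E_\beta(w)=\sum_{k\ge0}\frac{w^k}{\Gamma(1+\beta k)},\qquad\text{for example}\quad E_1(w)=e^w,\quad E_2(w)=\cosh\sqrt w .$$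
Thus $\cos\sqrt z=E_2(-z)$. For $0<\alpha<\frac12$ and a real angle $\theta$ the general pair is
$$b(z)=E_{1/\alpha}(-ze^{-i\theta}),\qquad g(z)=\alpha\exp\!\big(|z|^{\alpha}e^{i\alpha(\arg z-\theta-\pi)}\big)\quad(|\arg z|<\pi). \tag{1}$$
Formally putting $\alpha=\frac12$, $\theta=0$ gives back $\cos\sqrt z$ and $\frac12e^{-i\sqrt z}$, since $\sqrt r\,e^{i(\varphi-\pi)/2}=-i\sqrt z$.

**Example ($\alpha=\frac13$, $\theta=0$).** With $\zeta=e^{2\pi i/3}$ and $y^3=w$ we have $E_3(w)=\sum_k w^k/(3k)!=\frac13(e^{y}+e^{\zeta y}+e^{\zeta^2y})$. For $w=-z$, $z=re^{i\varphi}$, $|\varphi|<\pi$, take $y=r^{1/3}e^{i(\varphi-\pi)/3}$. The three exponents have modulus $r^{1/3}$ and arguments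
$$\frac{\varphi-\pi}3,\qquad \frac{\varphi+\pi}3,\qquad \frac{\varphi}3+\pi ,$$
and $g=\frac13e^y$ is the first term. The third term always decays, because $\cos(\varphi/3+\pi)=-\cos(\varphi/3)<0$. The second decays exactly when $(\varphi+\pi)/3>\pi/2$, that is, $\varphi>\pi/2$. The first decays exactly when $\varphi<-\pi/2$. So $g\to0$ on rays with $-\pi<\varphi<-\frac\pi2$, and $b-g\to0$ on rays with $\frac\pi2<\varphi<\pi$. In between lies a dead sector $|\varphi|<\frac\pi2$, where both of the first two exponentials grow.

For general $\alpha$ the half-opening of the dead sector will be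
$$\sigma=\frac{\pi}{2\alpha}-\pi,$$
which is $\frac\pi2$ for $\alpha=\frac13$ and tends to $0$ as $\alpha\uparrow\frac12$. That this width can be made arbitrarily small is what drives everything below.

## 2. Asymptotic functions and the bound $n/2$

**Definition (order).** For an entire function $g$ put $M(r,g)=\max_{|z|=r}|g(z)|$ and
$$\rho(g)=\limsup_{r\to\infty}\frac{\log\log M(r,g)}{\log r}.$$
Constants are given order $0$. For example $\rho(e^{z^m})=m$, and $\rho(\cos\sqrt z)=\frac12$ because $M(r,\cos\sqrt z)=\cosh\sqrt r$. We use freely that $\rho(g+h)\le\max(\rho(g),\rho(h))$, with equality if the two orders differ.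

**Definition (asymptotic function).** An entire function $a$ is an asymptotic function for the entire function $f$ if $f(z)-a(z)\to0$ as $z\to\infty$ along a path $\Gamma$ connecting $0$ to $\infty$. For example $z^2$ is an asymptotic function of $e^{-z}+z^2$, along the positive real axis. Also every $f$ is an asymptotic function of itself, so a question about asymptotic functions needs a restriction on their order.

It is classical that if $n\ge2$ and $f$ has $n$ distinct *constant* asymptotic functions, then $\rho(f)\ge n/2$. The paper "Entire Functions With Asymptotic Functions" (https://www.mscand.dk/article/download/12556/10572/31513) contains the following.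

**Conjecture.** Let $n\ge2$. If $f$ is an entire function having $n$ distinct asymptotic functions each with order less than $1/2$, then the order of $f$ is at least $n/2$.

The statement is known when each asymptotic function has order less than $\frac14$ (Fenton, 1983). We shall show that the conjecture is false for every $n\ge2$.

**Constants: the bound is reached.** Let $S(w)=\sum_k(-1)^kw^k/(2k+1)!$, so $S(s^2)=\sin s/s$, and let $F(z)=\int_0^zS(t^n)\,dt$ with $n\ge 2$. Since $M(r,S)=\sinh\sqrt r/\sqrt r$, the integrand has order $n/2$. So has $F$, because $M(r,F)\le rM(r,F')$ and, by Cauchy's estimate, $M(r,F')\le M(r+1,F)$. On the ray $\arg t=2\pi k/n$ we have $t^n=|t|^n$, so there $F$ tends to $e^{2\pi ik/n}L$ with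
$$L=\int_0^\infty\frac{\sin(s^{n/2})}{s^{n/2}}\,ds=\frac2n\int_0^\infty u^{-p}\sin u\,du,\qquad p=2-\tfrac2n\in[1,2).$$
The integrals of $u^{-p}\sin u$ over $[m\pi,(m+1)\pi]$ alternate in sign and decrease to $0$ in absolute value, the first being positive and finite, so the integral converges and $L>0$. Thus $F$ has order $n/2$ and $n$ distinct constant asymptotic functions.

**Constants on rays: why $n/2$.** Suppose $f\to A_i$ along $n$ rays from $0$, with the $A_i$ distinct. The rays cut the plane into $n$ sectors with openings $\gamma_1,\dots,\gamma_n$ of sum $2\pi$. If $\rho(f)<\pi/\gamma_i$ for some $i$, then the Phragmén–Lindelöf theorem says that $f$, being bounded on both sides of the $i$-th sector, is bounded in it. Lindelöf's theorem then says that the limits on the two sides are equal, a contradiction. So $\rho(f)>0$, $\gamma_i\ge\pi/\rho(f)$ for every $i$, and summing, $2\pi\ge n\pi/\rho(f)$, which is $\rho(f)\ge n/2$. Each change of limit costs an angle of at least $\pi/\rho(f)$.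

**Where this stops for asymptotic functions.** The natural attempt is to run the same argument with $f-a_1$ in a sector whose sides are the rays belonging to $a_1$ and $a_2$. On the first side $f-a_1\to0$. On the second,
$$f-a_1=(f-a_2)+(a_2-a_1),$$
and we need this to be bounded before Phragmén–Lindelöf applies. It never is when $a_2-a_1$ is nonconstant. Recall Wiman's theorem, a consequence of the $\cos\pi\rho$ theorem: *for a nonconstant entire $h$ of order less than $\frac12$ there are $r_m\to\infty$ with $\min_{|z|=r_m}|h(z)|\to\infty$.* Hence $a_2-a_1$ is unbounded on every ray. The failure is not merely technical. The switch of Section 1 passes from $0$ to $\cos\sqrt z$ across the sector $|\arg z|<\varepsilon$ for every $\varepsilon>0$, so a change of asymptotic *function* can be almost free, at least in a slit plane and at the borderline order $\frac12$.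

If all differences $a_k-a_1$ are constant, there is no hope of a counterexample: then $f-a_1$ has $n$ distinct constant asymptotic functions, so $\rho(f-a_1)\ge n/2>\frac12>\rho(a_1)$ and $\rho(f)\ge n/2$. We must use nonconstant differences, and the switches provide them.

## 3. An angle budget and the theorems it gives

**Theorem 1.** Let $J=\{1,\dots,N\}$ with $N\ge1$, or $J=\{1,2,3,\dots\}$ (then put $N=\infty$). Let $0<\alpha_j<\frac12$ $(j\in J)$ and $\rho>\frac12$ satisfy
$$\sum_{j\in J}\Big(\frac1{\alpha_j}-2\Big)+\frac1\rho<2. \tag{2}$$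
Then there is an entire function $f$ of order exactly $\rho$ with distinct asymptotic functions $a_0,a_1,a_2,\dots$ ($a_k$ for each integer $0\le k\le N$, $k<\infty$). All the paths are rays, $a_0\equiv0$, and for $k\ge1$ the order of $a_k$ is at most $\max_{j\le k}\alpha_j<\frac12$.

If one prefers not to use $a_0\equiv0$, one adds the constant $1$ to $f$ and to all $a_k$.

**Corollary 1.** Let $n\ge2$ and $\frac{n}{2n+2}<\alpha<\frac12$. There is an entire function of order strictly less than $n/2$ having $n$ distinct asymptotic functions, each of order exactly $\alpha<\frac12$. So the conjecture fails for every $n\ge2$.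

**Corollary 2.** For every $\rho>\frac12$ there is an entire function of order exactly $\rho$ with infinitely many distinct asymptotic functions, each of order $<\frac12$.

**Proposition.** If $f$ is entire and has two distinct asymptotic functions of order $<\frac12$, then $\rho(f)\ge\frac12$. Hence for every $n\ge2$ the infimum of $\rho(f)$ over entire $f$ with $n$ distinct asymptotic functions of order $<\frac12$ equals $\frac12$, not $\frac n2$.

Condition (2) can be remembered as a budget of angles. Multiply it by $\pi$:
$$\sum_j\Big(\frac\pi{\alpha_j}-2\pi\Big)+\frac\pi\rho<2\pi .$$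
The $j$-th switch costs its dead sector, of opening $2\sigma_j=\pi/\alpha_j-2\pi$. The term $\pi/\rho$ is paid once, for a sector around the negative axis in which the slit is hidden. All payments must fit into $2\pi$.

**Example (a counterexample for $n=2$).** Take $N=1$, $\alpha_1=\frac25$, $\rho=\frac34$. Then (2) reads $\frac12+\frac43=\frac{11}6<2$. Theorem 1 gives $f$ of order $\frac34<1$ with the asymptotic functions $0$ and, in the construction below, $\frac12E_{5/2}(-z)$, of order $\frac25$. We follow this case through the choice of angles in Section 5.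

## 4. Mittag-Leffler functions along rays

The purpose of this section is to prove what the examples in Section 1 showed by explicit formulas: along a ray, $E_\beta$ is either small or one exponential up to a small error, and the angle decides which.

First, $E_\beta$ is entire of order $1/\beta$. The order of $\sum c_kw^k$ is $\limsup_k k\log k/\log(1/|c_k|)$, and Stirling's formula gives $\log\Gamma(1+\beta k)\sim\beta k\log k$. Also $E_\beta(0)=1$.

**Lemma.** Let $\beta>0$, $\alpha=1/\beta$, and let $\omega$ be fixed with $|\omega|\le\pi$. As $r\to\infty$: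

* (a) if $\alpha|\omega|>\pi/2$, then $E_\beta(re^{i\omega})=O(1/r)$;
* (b) if $\alpha|\omega|<\pi/2<\alpha(2\pi-|\omega|)$, then $E_\beta(re^{i\omega})=\alpha\exp(r^\alpha e^{i\alpha\omega})+O(1/r)$.

The second inequality in (b) excludes a competing exponential. For $\beta=3$, $\omega=\pi$ it fails, since $\alpha(2\pi-\pi)=\frac\pi3<\frac\pi2$. Indeed, by the formula of Section 1, with $x>0$ and $y=x^{1/3}$, $E_3(-x)=\frac13e^{-y}+\frac23e^{y/2}\cos(\frac{\sqrt3}2y)$, which contains the two equally large exponentials $\frac13\exp(ye^{\pm i\pi/3})$.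

**Step 1: an integral formula.** *We turn the series into an integral whose poles carry the exponentials.* Let $\frac\pi2<\varphi<\pi$ and $q>0$. Let $H_q$ be the contour that comes from $\infty e^{-i\varphi}$ along $\arg t=-\varphi$ to $|t|=q$, runs counterclockwise along $|t|=q$ to $\arg t=\varphi$, and goes out to $\infty e^{i\varphi}$. Hankel's formula is
$$\frac1{\Gamma(s)}=\frac1{2\pi i}\int_{H_q}e^tt^{-s}\,dt,$$
with the principal branch of $t^{-s}$. Put $w=re^{i\omega}$ and take $q>r^\alpha$. On $H_q$ we have $|wt^{-\beta}|\le rq^{-\beta}<1$, and $\int_{H_q}|e^t||t|^{-1}|dt|<\infty$ because $\cos\varphi<0$. So the geometric series may be summed under the integral: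
$$E_\beta(w)=\frac1{2\pi i}\int_{H_q}\frac{e^t}{t}\sum_{k\ge0}(wt^{-\beta})^k\,dt=\frac1{2\pi i}\int_{H_q}\frac{e^t\,t^{\beta-1}}{t^\beta-w}\,dt. \tag{3}$$

**Step 2: moving the contour.** *We shrink $q$ to $0$ and collect residues.* In $|\arg t|<\pi$ the equation $t^\beta=w$ has the solutions
$$t_m=r^\alpha e^{i\alpha(\omega+2\pi m)},\qquad m\in\mathbb Z,\quad |\alpha(\omega+2\pi m)|<\pi .$$
They are simple poles with residue $e^{t_m}t_m^{\beta-1}/(\beta t_m^{\beta-1})=\alpha e^{t_m}$. Suppose none lies on $|\arg t|=\varphi$. For $0<q'<r^\alpha<q$ the contour $H_q$ minus $H_{q'}$ is the positively oriented boundary of $\{q'<|t|<q,\ |\arg t|<\varphi\}$. Hence the integral over $H_q$ equals the integral over $H_{q'}$ plus $2\pi i$ times the sum of the residues with $|\arg t_m|<\varphi$. As $q'\to0$, on the small arc $|t^\beta-w|\ge r/2$ and $|e^tt^{\beta-1}|\le e\,q'^{\beta-1}$, and its length is at most $2\pi q'$; its contribution is $O(q'^\beta)\to0$. Therefore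
$$E_\beta(w)=\alpha\sum_{|\arg t_m|<\varphi}e^{t_m}+\frac1{2\pi i}\int_L\frac{e^tt^{\beta-1}}{t^\beta-w}\,dt, \tag{4}$$
where $L$ consists of the two rays $\arg t=\pm\varphi$.

**Step 3: the remaining integral is $O(1/r)$.** A pole on $\arg t=\pm\varphi$ would mean $\omega+2\pi m=\pm\beta\varphi$ for some $m$. Since there is none, $e^{i\omega}\ne e^{\pm i\beta\varphi}$. On $L$ write $t=se^{\pm i\varphi}$ and $x=s^\beta/r$; then
$$|t^\beta-w|=r\,|xe^{\pm i\beta\varphi}-e^{i\omega}|\ge cr,\qquad c=\inf_{x\ge0,\,\pm}|xe^{\pm i\beta\varphi}-e^{i\omega}| .$$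
Here $c>0$, because the expression is continuous in $x$, never $0$, and tends to $\infty$ with $x$. So the last term in (4) is at most
$$\frac1{\pi cr}\int_0^\infty e^{s\cos\varphi}s^{\beta-1}\,ds=O(1/r).$$

**Step 4: which poles count.** *We choose $\varphi$ in each case.* For $m\ne0$, $|\omega+2\pi m|\ge2\pi-|\omega|\ge|\omega|$, because $|\omega|\le\pi$. In case (a) choose $\varphi\in(\frac\pi2,\min(\pi,\alpha|\omega|))$. Every $m$ has $\alpha|\omega+2\pi m|\ge\alpha|\omega|>\varphi$, so there are no poles in $|\arg t|\le\varphi$, and (4) gives (a). In case (b) choose $\varphi\in(\frac\pi2,\min(\pi,\alpha(2\pi-|\omega|)))$. The poles with $m\ne0$ have $\alpha|\omega+2\pi m|\ge\alpha(2\pi-|\omega|)>\varphi$, while $\alpha|\omega|<\frac\pi2<\varphi$. So $t_0=r^\alpha e^{i\alpha\omega}$ is the only pole in $|\arg t|\le\varphi$, and (4) gives (b). $\square$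

## 5. Placing the switches and the rays

From here to the end of Section 9 we prove Theorem 1. This section turns the budget (2) into actual angles: $\theta_j$ will be the axis of the $j$-th dead sector and $\psi_k$ the direction of the ray on which $f$ follows $a_k$.

Put
$$\sigma_j=\frac\pi{2\alpha_j}-\pi>0,\qquad \kappa=\pi\Big(1-\frac1{2\rho}\Big)\in(0,\pi).$$
Since $\frac1{\alpha_j}-2=\frac{2\sigma_j}\pi$ and $\frac1\rho=2-\frac{2\kappa}\pi$, condition (2) says exactly that $\sum_j\sigma_j<\kappa$. In particular $\sigma_j<\pi$. Two identities will be used repeatedly: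
$$\alpha_j(\pi+\sigma_j)=\frac\pi2,\qquad \alpha_j(\pi-\sigma_j)=2\pi\alpha_j-\frac\pi2<\frac\pi2 .$$

We claim that there are angles
$$-\kappa<\psi_0<\theta_1<\psi_1<\theta_2<\psi_2<\cdots<\kappa,\qquad \theta_j-\psi_{j-1}>\sigma_j,\quad \psi_j-\theta_j>\sigma_j\quad(j\in J). \tag{5}$$
Let $\delta=2\kappa-2\sum_j\sigma_j>0$, put $\psi_0=-\kappa+\frac\delta4$, and then
$$\theta_j=\psi_{j-1}+\sigma_j+\delta2^{-j-2},\qquad \psi_j=\theta_j+\sigma_j+\delta2^{-j-2}.$$
All these angles are at most $-\kappa+\frac\delta4+2\sum_j\sigma_j+\delta\sum_j2^{-j-1}\le-\kappa+\frac{3\delta}4+2\sum_j\sigma_j=\kappa-\frac\delta4<\kappa$. This works for finite and for infinite $J$.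

Two consequences of (5):

* (i) if $j>k$, then $\psi_k-\theta_j=-x$ with $\sigma_j<x<2\kappa<2\pi$, since $x=\theta_j-\psi_k\ge\theta_j-\psi_{j-1}$;
* (ii) if $j\le k$, then $\sigma_j<\psi_k-\theta_j<2\kappa-\sigma_j<2\pi-\sigma_j$. The lower bound holds because $\psi_k\ge\psi_j$, and the upper bound because $\psi_k<\kappa$ and $\theta_j>\psi_{j-1}+\sigma_j>-\kappa+\sigma_j$.

In words: the ray $\psi_k$ has passed the switches $1,\dots,k$, has not reached the later ones, and lies in no dead sector.

**Example (continued).** For $\alpha_1=\frac25$, $\rho=\frac34$ we get $\sigma_1=\frac{5\pi}4-\pi=\frac\pi4$ and $\kappa=\pi(1-\frac23)=\frac\pi3$. One admissible choice is $\theta_1=0$ and $\psi_0=-\frac{7\pi}{24}$, $\psi_1=\frac{7\pi}{24}$, since $\frac\pi4=\frac{6\pi}{24}<\frac{7\pi}{24}<\frac{8\pi}{24}=\frac\pi3$.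

## 6. The sum of the switches in the slit plane

Here we build a function that has all the required behavior and lacks only one property: it is not entire.

Let $c_j=2^{-j}$ and define the entire functions
$$b_j(z)=E_{1/\alpha_j}(-ze^{-i\theta_j}),\qquad a_k=\sum_{j\le k}c_jb_j .$$
Then $b_j$ has order $\alpha_j$, so for $k\ge1$ the order of $a_k$ is at most $\max_{j\le k}\alpha_j<\frac12$; and $a_0\equiv0$. For $k<l$ we have $a_l(0)-a_k(0)=\sum_{k<j\le l}c_j>0$, so the $a_k$ are distinct.

In the slit plane $\{z\ne0:\ |\arg z|<\pi\}$ put
$$g_j(z)=\alpha_j\exp\!\big(|z|^{\alpha_j}e^{i\alpha_j(\arg z-\theta_j-\pi)}\big),\qquad G=\sum_{j\in J}c_jg_j .$$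
Each $g_j$ is holomorphic there, being the exponential of a constant times a branch of $z^{\alpha_j}$. Moreover $|g_j(z)|\le\exp(|z|^{1/2})$ for $|z|\ge1$ and $|g_j(z)|\le e$ for $|z|\le1$. As $\sum c_j\le1$, the series converges locally uniformly, $G$ is holomorphic in the slit plane, and
$$|G(z)|\le\exp(|z|^{1/2})\qquad(|z|\ge1). \tag{6}$$

**Claim A.** On the ray $z=re^{i\psi_k}$, $G(z)-a_k(z)\to0$ as $r\to\infty$.

**Step 1: switches already passed ($j\le k$).** *Here $g_j$ should match $b_j$.* We have $-ze^{-i\theta_j}=re^{i\omega}$ with $\omega=\psi_k-\theta_j-\pi$, and (ii) says $|\omega|<\pi-\sigma_j$. Hence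
$$\alpha_j|\omega|<\alpha_j(\pi-\sigma_j)<\frac\pi2,\qquad \alpha_j(2\pi-|\omega|)>\alpha_j(\pi+\sigma_j)=\frac\pi2 .$$
Part (b) of the Lemma, with $\beta=1/\alpha_j$, gives
$$b_j(z)=\alpha_j\exp(r^{\alpha_j}e^{i\alpha_j\omega})+O(1/r)=g_j(z)+O(1/r).$$

**Step 2: switches not yet reached ($j>k$).** *Here $g_j$ should vanish in the limit.* By (i), with $x=\theta_j-\psi_k$,
$$|g_j(z)|=\alpha_j\exp\!\big(r^{\alpha_j}\cos(\alpha_j(\pi+x))\big),\qquad \frac\pi2=\alpha_j(\pi+\sigma_j)<\alpha_j(\pi+x)<3\pi\alpha_j<\frac{3\pi}2 .$$
So the cosine is negative: $|g_j|\le1$ on the ray, and $g_j\to0$ along it. Since $\sum c_j<\infty$, dominated convergence for series gives $\sum_{j>k}c_jg_j\to0$, also when $J$ is infinite.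

**Step 3: adding up.** *We combine the two kinds of switches.* We have
$$G-a_k=\sum_{j\le k}c_j(g_j-b_j)+\sum_{j>k}c_jg_j .$$
The first sum is finite, with terms $O(1/r)$, and the second tends to $0$. $\square$

## 7. A weight that is small on the rays and large beside the slit

We need an entire $f$ with $f-G\to0$ on all the rays $\arg z=\psi_k$. A first try is to cut out a sector $D$ around the positive axis, avoiding the slit, and to correct $G$ by the Cauchy integral $\frac1{2\pi i}\int_{\partial D}\frac{G(\zeta)}{\zeta-z}d\zeta$, whose jump across $\partial D$ is $G$. This breaks down because $G$ grows on $\partial D$. For $J=\{1\}$ and the side $\arg z=\eta$ with $\kappa<\eta<\pi$, the exponent of $g_1$ has argument $\alpha_1(\eta-\theta_1-\pi)$. Since $|\theta_1|<\kappa<\eta<\pi$, we have $-\pi<\eta-\theta_1-\pi<\kappa<\pi$, so this argument is less than $\frac\pi2$ in modulus, and $|G|$ grows like $\exp(\mathrm{const}\cdot r^{\alpha_1})$ with a positive constant. The Cauchy integral of $G$ does not converge absolutely.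

The remedy is to put $G/W$ under the integral and multiply by $W$ outside, where $W$ is an entire function that is huge on the sides of $D$ and small on the rays $\arg z=\psi_k$. The jump of the product is still $G$. A Mittag-Leffler function pointing along the negative axis does this:
$$W(z)=E_{1/\rho}(-z),\qquad\text{of order }\rho .$$

**Small on the rays.** Let $|\psi|<\kappa$. On $\arg z=\psi$ the number $-z$ has an argument $\omega$ with $|\omega|=\pi-|\psi|>\pi-\kappa=\frac\pi{2\rho}$. Part (a) of the Lemma, in which $\alpha$ is now $\rho$, gives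
$$W(re^{i\psi})=O(1/r)\qquad(|\psi|<\kappa\text{ fixed}). \tag{7}$$

**Large on the sides.** Fix $\eta$ with $\kappa<\eta<\pi$. On $\arg z=\pm\eta$ we have $|\omega|=\pi-\eta<\frac\pi{2\rho}$, so $\rho|\omega|<\frac\pi2$. Also $\rho(2\pi-|\omega|)\ge\rho\pi>\frac\pi2$, because $\rho>\frac12$. Part (b) gives $W(re^{\pm i\eta})=\rho\exp(r^\rho e^{i\rho\omega})+O(1/r)$. With $\lambda=\cos(\rho(\pi-\eta))>0$, there is $r_0$ such that
$$|W(re^{\pm i\eta})|\ge\tfrac\rho2\exp(\lambda r^\rho)\qquad(r\ge r_0). \tag{8}$$

The sector $|\arg z|\ge\kappa$, in which $W$ is allowed to be large, has opening $2\pi-2\kappa=\pi/\rho$. This is the last payment in the angle budget.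

## 8. Gluing by a weighted Cauchy integral

**Step 1: the definition of $f$.** *We choose the contour and check convergence.* The zeros of $W$ are countable, so we can choose $R>\max(1,r_0)$ such that $W$ has no zeros on $|z|=R$. Let $D=\{|z|>R,\ |\arg z|<\eta\}$, with $\partial D$ positively oriented ($D$ on the left). By (8) and the choice of $R$, $W\ne0$ on $\partial D$; and $G$ is holomorphic near $\partial D$, since $\eta<\pi$. On the two sides $|G/W|\le\frac2\rho\exp(r^{1/2}-\lambda r^\rho)$ by (6) and (8). As $\rho>\frac12$,
$$K:=\int_{\partial D}\Big|\frac{G(\zeta)}{W(\zeta)}\Big|\,|d\zeta|<\infty . \tag{9}$$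
Hence
$$I(z)=\frac1{2\pi i}\int_{\partial D}\frac{G(\zeta)}{W(\zeta)}\,\frac{d\zeta}{\zeta-z}\qquad(z\notin\partial D)$$
is holomorphic off $\partial D$, and $|I(z)|\le\dfrac{K}{2\pi\operatorname{dist}(z,\partial D)}$. Put
$$f=\begin{cases}G-W\,I&\text{in }D,\\ -W\,I&\text{in }\mathbb C\setminus\overline D.\end{cases} \tag{10}$$
The slit, and any zeros of $W$ inside $D$, do no harm: $G$ is used only in $D$, and we divide by $W$ only on $\partial D$ and, in Step 2, near it.

**Step 2: $f$ extends to an entire function.** *We show that the two formulas fit together across $\partial D$.* Let $p\in\partial D$, possibly a corner. Let $\Delta$ be a disc about $p$, so small that $G/W$ is holomorphic on a neighborhood of $\overline\Delta$ and $\Delta$ meets $\partial D$ in a single arc through $p$. Let $\tilde I$ be defined like $I$ but with the contour $\partial(D\cup\Delta)$; it is holomorphic in $D\cup\Delta$. As oriented contours, $\partial(D\cup\Delta)=\partial D+\partial(\Delta\setminus\overline D)$: the arc of $\partial D$ inside $\Delta$ has $D$ on its left, so it cancels against the same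 arc traversed with $\Delta\setminus\overline D$ on the left. Therefore
$$\tilde I(z)-I(z)=\frac1{2\pi i}\int_{\partial(\Delta\setminus\overline D)}\frac{G(\zeta)}{W(\zeta)}\frac{d\zeta}{\zeta-z}=\begin{cases}0,&z\in D,\\[2pt] G(z)/W(z),&z\in\Delta\setminus\overline D,\end{cases} \tag{11}$$
by Cauchy's theorem in the first case (the open set $D$ does not meet the closure of $\Delta\setminus\overline D$) and by Cauchy's formula in the second. Now consider $G-W\tilde I$, which is holomorphic in $\Delta$. In $D\cap\Delta$ it equals $G-WI=f$. In $\Delta\setminus\overline D$ it equals $G-WI-G=-WI=f$. So $f$ extends holomorphically across $\partial D$ near $p$. The values of the extension on $\partial D$ are the limits of $f|_D$, so extensions on different discs agree, and $f$ is entire.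

**Step 3: $\rho(f)\le\rho$.** *The bound for $I$ blows up near $\partial D$, so we average over unit discs.* Let $|z|\ge R+2$ and $B=\{|s-z|<1\}$. For every $\zeta\in\mathbb C$,
$$\int_B\frac{dA(s)}{|\zeta-s|}\le2\pi .$$
Indeed, let $B'$ be the unit disc about $\zeta$. The sets $B\setminus B'$ and $B'\setminus B$ have equal area; the integrand is at most $1$ on the first and at least $1$ on the second. So the integral over $B$ is at most that over $B'$, which is $\int_0^{2\pi}\!\int_0^1\frac1u\,u\,du\,d\tau=2\pi$. By Tonelli's theorem
$$\int_B|I|\,dA\le\frac1{2\pi}\int_{\partial D}\Big|\frac{G(\zeta)}{W(\zeta)}\Big|\int_B\frac{dA(s)}{|\zeta-s|}\,|d\zeta|\le\frac1{2\pi}\cdot K\cdot2\pi=K .$$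
By the mean value property $|f(z)|\le\frac1\pi\int_B|f|\,dA$, and almost everywhere in $B$ we have $|f|\le|G|\mathbf 1_D+|W||I|$. Points of $B$ have modulus between $1$ and $|z|+1$, so (6) gives
$$|f(z)|\le\exp\!\big((|z|+1)^{1/2}\big)+\frac K\pi\,M(|z|+1,W).$$
Since $W$ has order $\rho$, it follows that $\rho(f)\le\max(\frac12,\rho)=\rho$.

## 9. Limits on the rays and the exact order

**Step 1: the asymptotic functions.** *We check that the correction $WI$ is invisible on the rays.* Let $z=re^{i\psi_k}$. Since $|\psi_k|<\kappa<\eta$, we have $z\in D$ for $r>R$, and $\operatorname{dist}(z,\partial D)\to\infty$. So $|I(z)|\le K$ for large $r$, and by (7)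
$$f(z)-G(z)=-W(z)I(z)=O(1/r).$$
With Claim A, $f-a_k\to0$ along the ray $\arg z=\psi_k$, which joins $0$ to $\infty$.

**Step 2: order exactly $\rho$.** *So far only $\rho(f)\le\rho$ is known.* By (7), $W\to0$ on every ray $\arg z=\psi_k$. So $f+W$ has the same asymptotic functions on the same rays, and its order is also at most $\rho$. If both $f$ and $f+W$ had order less than $\rho$, so would $W=(f+W)-f$, which is false. Hence $f$ or $f+W$ has order exactly $\rho$, and we take that one. This proves Theorem 1. $\blacksquare$

## 10. Spending the budget: the two corollaries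

**Proof of Corollary 1.** *First we choose $\rho$.* Take $N=n-1$ and all $\alpha_j=\alpha$. From $\alpha>\frac n{2n+2}$ we get $\frac1\alpha<2+\frac2n$, so $0<\frac1\alpha-2<\frac2n$ and
$$\frac2n=2-\frac{2(n-1)}n<2-(n-1)\Big(\frac1\alpha-2\Big)<2 .$$
Choose $\rho$ with $\frac2n<\frac1\rho<2-(n-1)(\frac1\alpha-2)$. Then $\frac12<\rho<\frac n2$ and (2) holds. Theorem 1 gives $f$ of order $\rho<\frac n2$ with $n$ distinct asymptotic functions $a_0,\dots,a_{n-1}$ of order at most $\alpha<\frac12$. This already disproves the conjecture for this $n$.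

*Next we make the orders exactly $\alpha$.* Replace $f$ and $a_k$ by $f+cE_{1/\alpha}$ and $a_k+cE_{1/\alpha}$ with a constant $c$. Differences do not change, so the new functions are again distinct asymptotic functions. As $\alpha<\frac12<\rho$, the order of $f+cE_{1/\alpha}$ is still $\rho$. Each $a_k+cE_{1/\alpha}$ has order at most $\alpha$. For a given $k$, at most one $c$ makes it less than $\alpha$: with two such values, subtraction would force $E_{1/\alpha}$ to have order less than $\alpha$. So all but at most $n$ values of $c$ work. $\blacksquare$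

**Proof of Corollary 2.** Take $J=\{1,2,\dots\}$ and $\frac1{\alpha_j}=2+\varepsilon2^{-j}$ with $0<\varepsilon<2-\frac1\rho$, which is possible because $\rho>\frac12$. Then $\alpha_j<\frac12$, and the left side of (2) is $\varepsilon+\frac1\rho<2$. Theorem 1 gives infinitely many distinct $a_k$; each has order at most $\max_{j\le k}\alpha_j<\frac12$ (and $a_0\equiv0$). $\blacksquare$

The construction stays clear of Fenton's theorem. Since (2) forces $\sigma_j<\pi$, it forces $\alpha_j>\frac14$, and Corollary 1 uses $\alpha>\frac n{2n+2}\ge\frac13$.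

## 11. Why the order cannot drop below $\tfrac12$

**Proof of the Proposition.** *First the lower bound.* Suppose $\rho(f)<\frac12$, and let $a_1\ne a_2$ be asymptotic functions of order $<\frac12$. Then $h_i=f-a_i$ has order $<\frac12$ and tends to $0$ along a path $\Gamma_i$ from $0$ to $\infty$. If $h_i$ were nonconstant, Wiman's theorem (Section 2) would give $r_m\to\infty$ with $\min_{|z|=r_m}|h_i(z)|\to\infty$. But $\Gamma_i$ meets every circle $|z|=r_m$, and at these points $h_i\to0$, a contradiction. So $h_i$ is constant, and since it tends to $0$ along $\Gamma_i$, it is $0$. Hence $a_1=f=a_2$, a contradiction. Therefore $\rho(f)\ge\frac12$.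

*Now the infimum.* For $n\ge2$ the lower bound shows that the infimum is at least $\frac12$. Given any $\rho>\frac12$, take $N=n-1$ and all $\alpha_j=\alpha<\frac12$ so close to $\frac12$ that $(n-1)(\frac1\alpha-2)<2-\frac1\rho$. Theorem 1 gives an entire function of order exactly $\rho$ with $n$ distinct asymptotic functions of order $<\frac12$. Letting $\rho\downarrow\frac12$, the infimum is $\frac12$. $\blacksquare$

Two points are not decided by this argument. It does not determine the exact range of $\alpha$ for which the bound $n/2$ survives; for $n=2$ the range $\frac14\le\alpha\le\frac13$ is left unsettled here. Nor does it say whether the infimum $\frac12$ is attained.
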